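\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title{One-sided insertion-deletion systems\\ are not computationally complete}

\begin{abstract}
A one-sided insertion-deletion system with one-letter insertions rewrites words by inserting single letters and deleting strings, where the applicability of a rule depends only on a bounded number of letters immediately to the left of the place of action. We prove that the generated languages $L$ have an interchange property: whenever $x_1y_1,x_2y_2,\dots$ is an infinite sequence of factorized words of $L$, there are $i<j$ with $x_jy_i\in L$. Hence no such system generates $\{a^nb^n\mid n\ge 1\}$, which proves the conjecture that $INS_1^{m,0}DEL_1^{q,0}\subsetneq RE$ for all $m,q$. The property holds for deleted strings of any length and for regular left contexts; it fails for insertions of length two. For one-letter deletions we also show that membership is uniformly decidable.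
\end{abstract}

\section{The question and the answer}

\subsection{Systems that look only to the left}

We write $V^*$ for the set of words over an alphabet $V$, $\lambda$ for the empty word, $|w|$ for the length of $w$, and $V^+=V^*\setminus\{\lambda\}$.

An \emph{insertion-deletion system} is a tuple $\Gamma=(V,T,A,I,D)$, where $V$ is a finite alphabet, $T\subseteq V$ is the terminal alphabet, $A\subseteq V^*$ is a finite set of axioms, and $I$, $D$ are finite sets of insertion rules $(u,\alpha,v)_{\mathrm{ins}}$ and deletion rules $(u,\alpha,v)_{\mathrm{del}}$ with $u,v\in V^*$ and $\alpha\in V^+$. An insertion rule gives the steps $w_1uvw_2\Rightarrow w_1u\alpha vw_2$; a deletion rule gives the steps $w_1u\alpha vw_2\Rightarrow w_1uvw_2$. The generated language is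
\[
L(\Gamma)=\{w\in T^*\mid x\Rightarrow^* w\text{ for some }x\in A\}.
\]
The system has \emph{size} $(n,m,m';p,q,q')$ if $|\alpha|\le n$, $|u|\le m$, $|v|\le m'$ for all its insertion rules and $|\alpha|\le p$, $|u|\le q$, $|v|\le q'$ for all its deletion rules. The family of languages generated by systems of this size is denoted by $INS_n^{m,m'}DEL_p^{q,q'}$, and $RE$ is the family of recursively enumerable languages.

The size measures how much a single step can do and how much of its surroundings it can see. We study systems with $m'=q'=0$: every rule checks a context only on its \emph{left}. In the family $INS_1^{m,0}DEL_1^{q,0}$, moreover, a step inserts or deletes a single letter. By \cite[Corollary 3.3.17]{thesis},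
\[
INS_1^{1,0}DEL_1^{2,0}=INS_1^{2,0}DEL_1^{1,0}=INS_1^{m,0}DEL_1^{q,0}\qquad\text{whenever } mq\ne0,\ m+q>2,
\]
and these families contain non-context-free languages. We do not use this fact, but it shows that context lengths matter little beyond a threshold. The same work poses the following.

\medskip
\noindent\textbf{Conjecture} \cite{thesis}. $INS_1^{m,0}DEL_1^{q,0}\subsetneq RE$ for all $m,q\in\mathbb N$.

\medskip
We prove the conjecture.

\subsection{What to expect}

If rules look only to the left, information travels only to the right. Cut a word into a left part $x$ and a right part $y$. The left part evolves as if $y$ were not there. The right part can watch the left part, through a window of bounded length at the cut. It would be wrong to conclude that $y$ depends on only a bounded amount of information about $x$: the left part may have an arbitrarily long and varied history, and the right part can react to all of it. Section~\ref{sec:example} gives a language, generated even without deletions, in which the right part really does count along with the left. So an argument that applies the pigeonhole principle to finitely many states is not enough.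

There is, however, one thing that the left part cannot do: it cannot force the right part to act. \emph{Waiting is always allowed.} A right part that reacted to a short history can be replayed against any longer history that contains the short one as a subsequence, since the right part may ignore the additional moments. Histories are words over a finite alphabet, and among infinitely many such words one is always a subsequence of a later one. This leads to the following statement, in which the length $p$ of deleted strings is arbitrary.

\begin{theorem}[Interchange]\label{thm:A}
Let $L\in INS_1^{m,0}DEL_p^{q,0}$ for some $m,p,q\in\mathbb N$. For every infinite sequence $(x_i,y_i)_{i\ge1}$ of pairs of words with $x_iy_i\in L$ for all $i$, there are $i<j$ with $x_jy_i\in L$.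
\end{theorem}

\begin{corollary}\label{cor:conj}
$\{a^nb^n\mid n\ge1\}\notin INS_1^{m,0}DEL_p^{q,0}$ for all $m,p,q\in\mathbb N$. Hence $INS_1^{m,0}DEL_1^{q,0}\subsetneq RE$ for all $m,q\in\mathbb N$, and even $\bigcup_{m,p,q}INS_1^{m,0}DEL_p^{q,0}\subsetneq RE$.
\end{corollary}

For $p=1$ the same principle gives an algorithm. Let $REC$ denote the family of recursive languages.

\begin{theorem}\label{thm:B}
There is an algorithm which, given a system $\Gamma$ of size $(1,m,0;1,q,0)$, with arbitrary $m,q\in\mathbb N$, and $w\in T^*$, decides whether $w\in L(\Gamma)$. Consequently $\bigcup_{m,q}INS_1^{m,0}DEL_1^{q,0}\subsetneq REC$, and $\{a^nb^n\mid n\ge1\}$ witnesses strictness.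
\end{theorem}

The only tool we quote is the following lemma. A word $v=v_1\cdots v_r$ is a \emph{subsequence} of $w=w_1\cdots w_s$ (all $v_h,w_h$ letters) if there is a strictly increasing map $f:\{1,\dots,r\}\to\{1,\dots,s\}$ with $v_h=w_{f(h)}$ for all $h$.

\medskip
\noindent\textbf{Higman's lemma} \cite{higman}. \emph{If $Q$ is a finite alphabet, then every infinite sequence $W_1,W_2,\dots$ of words over $Q$ has indices $i<j$ such that $W_i$ is a subsequence of $W_j$.}

\medskip
Theorem~\ref{thm:A} and the conjecture are proved in Sections~\ref{sec:cut} and~\ref{sec:proof}, after an example in Section~\ref{sec:example}. Section~\ref{sec:sharp} examines the hypotheses, and Section~\ref{sec:decide} proves Theorem~\ref{thm:B}.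

When right contexts are empty, we write $(u,\alpha)_{\mathrm{ins}}$ and $(u,\alpha)_{\mathrm{del}}$ for $(u,\alpha,\lambda)_{\mathrm{ins}}$ and $(u,\alpha,\lambda)_{\mathrm{del}}$.

\section{An example: counting in one direction}\label{sec:example}

Let $\Gamma_1$ have $V=T=\{a,b,c,d\}$, the single axiom $a$, no deletion rules, and the insertion rules
\[
(a,b)_{\mathrm{ins}},\quad (b,a)_{\mathrm{ins}},\quad (a,c)_{\mathrm{ins}},\quad (b,d)_{\mathrm{ins}}.
\]
Put $L_1=L(\Gamma_1)$. Here is a derivation of $abdc$, with a bar separating the part that becomes $x_1=ab$ from the part that becomes $y_1=dc$: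
\[
a\,|\ \Rightarrow\ a\,|\,c\ \Rightarrow\ ab\,|\,c\ \Rightarrow\ ab\,|\,dc .
\]
Continuing in the same way we derive $x_2y_2$ with $x_2=abab$ and $y_2=dcdc$:
\[
ab\,|\,dc\ \Rightarrow\ aba\,|\,dc\ \Rightarrow\ aba\,|\,cdc\ \Rightarrow\ abab\,|\,cdc\ \Rightarrow\ abab\,|\,dcdc .
\]
In the first derivation the left part runs through $a,\ ab$, and at the cut the right part sees the last letters $a$, then $b$. It inserts $c$ while it sees $a$, and $d$ while it sees $b$. In the second derivation the left part runs through $a,ab,aba,abab$, and the right part sees $a,b,a,b$. The word $ab$ is a subsequence of $abab$, so the short behavior of the right part can be replayed against the long history of the left part, the right part waiting at the end: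
\[
a\,|\ \Rightarrow\ a\,|\,c\ \Rightarrow\ ab\,|\,c\ \Rightarrow\ ab\,|\,dc\ \Rightarrow\ aba\,|\,dc\ \Rightarrow\ abab\,|\,dc = x_2y_1 .
\]
This is the interchange of Theorem~\ref{thm:A}. The opposite interchange, a short left part with a long right part, is impossible here.

\begin{proposition}\label{prop:L1}
For $i,j\ge1$ we have $(ab)^i(dc)^j\in L_1$ if and only if $i\ge j$.
\end{proposition}

\begin{proof}
The derivation above, continued, generates $(ab)^j(dc)^j$: after the first step $a\Rightarrow ac$, alternately insert the next of the letters $b,a,b,\dots$ right after the $\{a,b\}$-prefix, and then the letter $d$ (if the prefix now ends in $b$) or $c$ (if it ends in $a$) right after that prefix. If $i>j$, go on from $(ab)^j(dc)^j$ by appending $a,b,a,b,\dots$ to the $\{a,b\}$-prefix only. This gives $(ab)^i(dc)^j$.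

Conversely, let $x(dc)^j\in L_1$ with $x\in\{a,b\}^*$. Nothing is ever deleted, so every word in a derivation of $x(dc)^j$ is a subsequence of it, and hence has the form $x_ty_t$ with $x_t\in\{a,b\}^*$ and $y_t\in\{c,d\}^*$. A letter $c$ is inserted immediately after an $a$ and a letter $d$ immediately after a $b$. This $a$ or $b$ must be the last letter of $x_t$, since otherwise a letter of $x_t$ would follow the inserted $c$ or $d$, and the new word would not have the required form. So every inserted $c$ or $d$ is put in front of $y_t$. The letters of $(dc)^j$ are therefore inserted from right to left, and at these $2j$ moments the last letter of $x_t$ is $a,b,a,b,\dots$ in turn. It changes at least $2j-1$ times, and each change requires an insertion into $x_t$. Since $x_0=a$, we get $|x|\ge1+(2j-1)=2j$. For $x=(ab)^i$ this says $i\ge j$.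
\end{proof}

The right part can thus make sure that its count is \emph{at most} that of the left part. To generate $a^nb^n$ one would also have to make sure that the count is not too small, and nothing forces the right part to keep up.

\section{Cutting a derivation in two}\label{sec:cut}

In the example the right part changed only at the cut. In general it changes anywhere, and the context of a rule may straddle the cut. Moreover, a cut that is given in the last word of a derivation has to be traced back to the axiom. This section deals with both points.

Let $\Gamma=(V,T,A,I,D)$ have size $(1,m,0;p,q,0)$. Insertion rules thus insert exactly one letter. Put $k=\max(m,q)$ and let $Q$ be the finite set of words over $V$ of length at most $k$. The \emph{state} $s(l)\in Q$ of a word $l\in V^*$ is the suffix of $l$ of length $\min(k,|l|)$. For $\alpha\in V^+$ let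
\begin{align*}
I_\alpha&=\{c\in Q\mid \text{some } (u,\alpha)_{\mathrm{ins}}\in I\text{ has } u \text{ as a suffix of } c\},\\
D_\alpha&=\{c\in Q\mid \text{some } (u,\alpha)_{\mathrm{del}}\in D\text{ has } u \text{ as a suffix of } c\}.
\end{align*}
We use two properties of states.
\begin{itemize}
\item[(P1)] \emph{If $s(l)=s(\hat l)$, then $s(lv)=s(\hat lv)$ for all $v\in V^*$.} Indeed $s(lv)=s(s(l)v)$. This is trivial if $|l|\le k$, since then $s(l)=l$. If $|l|>k$, then $|s(l)|=k$, and the last $k$ letters of $lv$ lie inside its suffix $s(l)v$.
\item[(P2)] \emph{The string $\alpha$ can be inserted after the prefix $l$ of $lv$, giving $lv\Rightarrow l\alpha v$, if and only if $s(l)\in I_\alpha$. The string $\alpha$ can be deleted after the prefix $l$ of $l\alpha v$, giving $l\alpha v\Rightarrow lv$, if and only if $s(l)\in D_\alpha$.} Indeed, a word $u$ with $|u|\le k$ is a suffix of $l$ if and only if it is a suffix of $s(l)$.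
\end{itemize}
By (P2), whether a given string may be inserted or deleted at a given place depends only on what stands before that place (the string to be deleted being present, of course). In particular $l\Rightarrow l'$ implies $lr\Rightarrow l'r$ for every word $r$.

We trace the cut backwards. Undoing a deletion re-inserts a string at one point, so we can always put the whole string on one side of the cut, however long it is. Undoing an insertion erases the inserted string, and this is harmless only if that string does not straddle the cut; here we use that it is a single letter.

\begin{lemma}[Cut]\label{lem:cut}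
Let $w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_\ell=xy$ be a derivation. There are factorizations $w_t=l_tr_t$ with $l_\ell=x$, $r_\ell=y$ such that for every $t<\ell$ one of the following holds.
\begin{itemize}
\item[(L)] $r_t=r_{t+1}$ and $l_t\Rightarrow l_{t+1}$.
\item[(R)] $l_t=l_{t+1}$, and there are $v,v'\in V^*$ and $\alpha\in V^+$ such that either $r_t=vv'$, $r_{t+1}=v\alpha v'$, $s(l_tv)\in I_\alpha$, or $r_t=v\alpha v'$, $r_{t+1}=vv'$, $s(l_tv)\in D_\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
We go backwards from $t=\ell$. Suppose that $w_{t+1}=l_{t+1}r_{t+1}$ has been chosen; we define $l_t,r_t$.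

\emph{The step $w_t\Rightarrow w_{t+1}$ inserts a letter.} Let $w_t=zz'$ and $w_{t+1}=z\alpha z'$, where $|\alpha|=1$ and $s(z)\in I_\alpha$. The inserted letter lies entirely in $l_{t+1}$ or entirely in $r_{t+1}$. In the first case $l_{t+1}=z\alpha z''$ for some $z''$; put $l_t=zz''$ and $r_t=r_{t+1}$. As $s(z)\in I_\alpha$, we have $l_t\Rightarrow l_{t+1}$, which is (L). In the second case $z=l_{t+1}v$ and $r_{t+1}=v\alpha z'$ for some $v$; put $l_t=l_{t+1}$ and $r_t=vz'$. As $s(l_tv)=s(z)\in I_\alpha$, this is (R) with $v'=z'$.

\emph{The step $w_t\Rightarrow w_{t+1}$ deletes a string.} Let $w_t=z\alpha z'$ and $w_{t+1}=zz'$, where $s(z)\in D_\alpha$. If $|z|\le|l_{t+1}|$, then $l_{t+1}=zz''$ for some $z''$; put $l_t=z\alpha z''$ and $r_t=r_{t+1}$. As $s(z)\in D_\alpha$, we have $l_t\Rightarrow l_{t+1}$, which is (L). If $|z|>|l_{t+1}|$, then $z=l_{t+1}v$ and $r_{t+1}=vz'$ for some $v$; put $l_t=l_{t+1}$ and $r_t=v\alpha z'$. As $s(l_tv)=s(z)\in D_\alpha$, this is (R) with $v'=z'$.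
\end{proof}

\section{The interchange theorem and the conjecture}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Gamma$ generate $L$. For each $i$ fix a derivation of $x_iy_i$ from an axiom and cut it by Lemma~\ref{lem:cut} with $x=x_i$, $y=y_i$. Let $e_i$ be the number of its (L)-steps and let
\[
l^i_0\Rightarrow l^i_1\Rightarrow\dots\Rightarrow l^i_{e_i}=x_i
\]
be the successive left parts. The (L)-steps separate the derivation into phases $0,1,\dots,e_i$. During phase $h$ the left part is constantly $l^i_h$, while a possibly empty sequence of (R)-steps transforms the right part from $\rho^i_h$ to $\rho^i_{h+1}$. Since (L)-steps do not change the right part, this notation is consistent. Thus $l^i_0\rho^i_0\in A$ and $\rho^i_{e_i+1}=y_i$. Record the history of the left part, as seen from the right, by the word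
\[
W_i=s(l^i_0)\,s(l^i_1)\cdots s(l^i_{e_i})
\]
of length $e_i+1$ over the alphabet $Q$ (each state, even $\lambda$, is one letter of $W_i$).

Each $\rho^i_0$ is a suffix of an axiom and $A$ is finite. So there is an infinite set of indices $i$ for which $\rho^i_0$ is one and the same word $\rho_0$. By Higman's lemma this set contains $i<j$ such that $W_i$ is a subsequence of $W_j$. That is, there is a strictly increasing map $f:\{0,\dots,e_i\}\to\{0,\dots,e_j\}$ with
\[
s(l^i_h)=s(l^j_{f(h)})\qquad(0\le h\le e_i).
\]

Now we let the left part live its $j$-th history and the right part its $i$-th one. Start from $l^j_0\rho_0=l^j_0\rho^j_0\in A$. Perform the steps $l^j_0\Rightarrow l^j_1\Rightarrow\dots\Rightarrow l^j_{e_j}$ on the left part; they are legal whatever stands to the right. When $f(h)$ of these steps have been performed, for some $h\in\{0,\dots,e_i\}$, so that the left part is $l^j_{f(h)}$, pause it and perform the (R)-steps of phase $h$ of the $i$-th derivation, which transform the right part from $\rho^i_h$ to $\rho^i_{h+1}$. At all other moments the right part waits. As $f$ is strictly increasing, the phases $0,1,\dots,e_i$ are carried out in this order, so each of them finds the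 right part it expects.

The (R)-steps are legal: a step that in the $i$-th derivation acts behind $l^i_hv$ satisfies $s(l^i_hv)\in I_\alpha$ (or $D_\alpha$). Since $s(l^j_{f(h)})=s(l^i_h)$, property (P1) gives $s(l^j_{f(h)}v)=s(l^i_hv)$, and (P2) allows the same step behind $l^j_{f(h)}v$. This covers rules whose context straddles the cut.

The derivation ends with $l^j_{e_j}\rho^i_{e_i+1}=x_jy_i$. This word lies in $T^*$, because $x_jy_j$ and $x_iy_i$ do. Hence $x_jy_i\in L$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
If $\{a^nb^n\mid n\ge1\}$ were in $INS_1^{m,0}DEL_p^{q,0}$, then Theorem~\ref{thm:A} with $x_i=a^i$, $y_i=b^i$ would give $i<j$ with $a^jb^i$ in this language, which is absurd. On the other hand, derivations can be enumerated effectively, so all the families are contained in $RE$, and $\{a^nb^n\mid n\ge1\}\in RE$. So all the inclusions are strict.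
\end{proof}

Thus these families miss even languages that are linear context-free and accepted by a deterministic one-counter automaton. The same choice $x_i=a^i$, $y_i=b^i$ excludes $\{a^nb^r\mid r\ge n\}$, while $x_i=a^ic$, $y_i=a^i$ excludes $\{wcw\mid w\in\{a,b\}^*\}$ and $\{wcw^R\mid w\in\{a,b\}^*\}$, where $w^R$ denotes the mirror image of $w$.

\section{What the hypotheses do}\label{sec:sharp}

\subsection{One-letter insertions}

The length of inserted strings entered only in Lemma~\ref{lem:cut}, but there it is indispensable. Let $V=T=\{a,b\}$, $A=\{\lambda\}$, $I=\{(\lambda,ab)_{\mathrm{ins}}\}$, $D=\emptyset$. This system has size $(2,0,0;0,0,0)$. Every generated word has as many $a$'s as $b$'s, and every $a^ib^i$ is generated by inserting $ab$ in the middle $i$ times. With $x_i=a^i$, $y_i=b^i$ no word $x_jy_i$ with $i<j$ is generated. So Theorem~\ref{thm:A}, which holds for all deletion lengths $p$, fails for insertion length $2$, even without contexts and deletions: the cut runs through each inserted $ab$, and the two sides are forced to act together.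

\subsection{The direction of the interchange}

For a language $L$ let $L^R=\{w^R\mid w\in L\}$ be its mirror image.

\begin{proposition}\label{prop:mirror}
\begin{itemize}
\item[(i)] In Theorem~\ref{thm:A} the conclusion $x_jy_i\in L$ cannot be replaced by $x_iy_j\in L$, not even for $INS_1^{1,0}DEL_0^{0,0}$.
\item[(ii)] For $m\ge1$ and all $p,q$, the family $INS_1^{m,0}DEL_p^{q,0}$ is not closed under mirror image and differs from $INS_1^{0,m}DEL_p^{0,q}$.
\end{itemize}
\end{proposition}

\begin{proof}
Take the language $L_1\in INS_1^{1,0}DEL_0^{0,0}$ of Section~\ref{sec:example} and use Proposition~\ref{prop:L1}. For (i), put $x_i=(ab)^i$, $y_i=(dc)^i$. Then $x_iy_i\in L_1$ for all $i$, but $x_iy_j\notin L_1$ for all $i<j$.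

For (ii), consider the mirror image $L_1^R$ with $x'_i=(cd)^i$ and $y'_i=(ba)^i$. Since $(ab)^i(dc)^j$ has the mirror image $(cd)^j(ba)^i$, we have $x'_iy'_i\in L_1^R$ for all $i$, and $x'_jy'_i\in L_1^R$ if and only if $i\ge j$. So $L_1^R$ violates the conclusion of Theorem~\ref{thm:A}, and it belongs to no family $INS_1^{m,0}DEL_p^{q,0}$. But $L_1$ belongs to all of these families with $m\ge1$, and $L_1^R$ belongs to all families $INS_1^{0,m}DEL_p^{0,q}$ with $m\ge1$: reverse the axiom and the rules.
\end{proof}

\subsection{Regular contexts and regular sets of axioms}

Bounded contexts entered only through (P1), (P2) and the finiteness of $Q$, and the finiteness of $A$ only through one pigeonhole argument. (An arbitrary infinite set of axioms cannot be allowed: take $A=\{a^nb^n\mid n\ge1\}$ and no rules.) Consider therefore a finite deterministic automaton over $V$ with state set $Q$ that recognizes a set $A\subseteq V^*$, and let $s(l)$ now be its state after reading $l$. Let $I_a\subseteq Q$ for $a\in V$ and $D_\alpha\subseteq Q$ for $\alpha\in V^+$ be arbitrary; infinitely many $D_\alpha$ may be nonempty. Steps are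
\[
lv\Rightarrow lav\ \text{ if } s(l)\in I_a,\qquad l\alpha v\Rightarrow lv\ \text{ if } s(l)\in D_\alpha,
\]
and $L$ consists of the words of $T^*$ derivable from $A$. For instance, $A$ may be regular, and each of finitely many rules may be applicable after exactly those prefixes $l$ that belong to a regular language attached to the rule; one takes the product of automata for all these languages.

\begin{proposition}
The conclusion of Theorem~\ref{thm:A} holds for every language $L$ of this kind.
\end{proposition}

\begin{proof}
Property (P1) holds for the state map of any deterministic automaton, and (P2) holds by definition. The proof of Lemma~\ref{lem:cut} used only that insertions are of one letter and that applicability depends on the state of the prefix before the place of action. In the proof of Theorem~\ref{thm:A} we replace the pigeonhole argument: since $Q$ is finite, pass to infinitely many $i$ for which $s(l^i_0)$ is the same state. After Higman's lemma, start from $l^j_0\rho^i_0$ instead of $l^j_0\rho_0$. This word is in $A$, because $s(l^j_0\rho^i_0)=s(l^i_0\rho^i_0)$ by (P1) and $l^i_0\rho^i_0\in A$. The rest is unchanged.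
\end{proof}

\section{Deciding membership for one-letter deletions}\label{sec:decide}

To decide whether $w\in L(\Gamma)$ it suffices to decide $z\Rightarrow^*w$ for each of the finitely many axioms $z$. The difficulty is that no bound on the length of the derivation, or on the length of its intermediate words, is in sight. We again use that the part to the right of a cut may wait, but now we cut everywhere at once. This turns the question into a reachability problem for a system of transitions that is monotone with respect to a well-quasi-order, and such a problem can be solved by searching backwards.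

Throughout this section $\Gamma$ has size $(1,m,0;1,q,0)$, and $k$, $Q$, $s$, $I_a$, $D_a$ are as in Section~\ref{sec:cut}. For $c\in Q$ and $a\in V$ put $\delta(c,a)=s(ca)$, so that $s(la)=\delta(s(l),a)$ by (P1). A \emph{stream} is a nonempty word $\sigma=c_1\cdots c_r\in Q^+$; we put $\delta(c_1\cdots c_r,a)=\delta(c_1,a)\cdots\delta(c_r,a)$. In concrete streams we enclose letters in brackets, because they are themselves words: $[a][\lambda]$ is a stream of length two.

\subsection{Reading a derivation column by column}

Since $p=1$, every letter that occurs in a derivation has a lifetime of its own: it is there from the start or is born in one insertion step, and it survives to the end or dies in one deletion step. (A longer deleted string would tie the deaths of several letters together.) We reserve a column for each letter and read the columns from left to right. What matters about the columns already read is only the history of their state, which is a stream.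

\begin{example}\label{ex:columns}
Let $k=1$ and take the rules $(a,c)_{\mathrm{ins}}$, $(c,b)_{\mathrm{ins}}$, $(a,c)_{\mathrm{del}}$. The derivation $a\Rightarrow ac\Rightarrow acb\Rightarrow ab$ has three columns, each of which is printed as a row of the table:
\[
\begin{array}{l|cccc|l}
\text{time} & 0&1&2&3&\\ \hline
\text{column 1} & a&a&a&a & \text{states of columns }\le1:\ [a][a][a][a]\\
\text{column 2} & \cdot&c&c&\cdot & \text{states of columns }\le2:\ [a][c][c][a]\\
\text{column 3} & \cdot&\cdot&b&b & \text{states of columns }\le3:\ [a][c][b][b]
\end{array}
\]
The birth of $c$ is legal because the state to its left is $a\in I_c$; the death of $c$ because that state is $a\in D_c$; the birth of $b$ because the state to its left is $c\in I_b$.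
\end{example}

We do not want to fix the number of time steps in advance. So we begin with a stream of length one and make it longer only when a birth or a death requires it, by duplicating the position at which the event takes place.

Fix $z\in V^*$ and $w\in T^*$. A \emph{configuration} is a triple $(g,h,\sigma)$, where $g$ is a suffix of $z$ (the letters of $z$ not yet read), $h$ a suffix of $w$ (likewise for $w$), and $\sigma$ a stream. The transitions, for $a\in V$ and $\sigma=c_1\cdots c_r$, correspond to the four kinds of lifetimes of a letter~$a$:
\begin{enumerate}
\item[(1)] born and dying: $(g,h,\sigma)\to(g,h,\ c_1\cdots c_i\;\delta(c_i\cdots c_j,a)\;c_j\cdots c_r)$, if $i\le j$, $c_i\in I_a$, $c_j\in D_a$;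
\item[(2)] from $z$ and dying: $(ag,h,\sigma)\to(g,h,\ \delta(c_1\cdots c_j,a)\;c_j\cdots c_r)$, if $c_j\in D_a$;
\item[(3)] born and surviving: $(g,ah,\sigma)\to(g,h,\ c_1\cdots c_i\;\delta(c_i\cdots c_r,a))$, if $c_i\in I_a$;
\item[(4)] from $z$ and surviving: $(ag,ah,\sigma)\to(g,h,\ \delta(c_1\cdots c_r,a))$.
\end{enumerate}
We say that the birth takes place at position $i$ and the death at position $j$. The initial configuration is $\gamma_0=(z,w,[\lambda])$. The configurations $(\lambda,\lambda,\sigma)$ are called \emph{final}. In Example~\ref{ex:columns}, with $z=a$ and $w=ab$, transitions of types (4), (1), (3) for the letters $a$, $c$, $b$ give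
\[
(a,ab,[\lambda])\to(\lambda,b,[a])\to(\lambda,b,[a][c][a])\to(\lambda,\lambda,[a][c][b][b]).
\]

\begin{proposition}\label{prop:claim}
$z\Rightarrow^*w$ if and only if a final configuration is reachable from $\gamma_0$.
\end{proposition}

\begin{proof}[Proof of ``if'']
We show: if $(g,h,c_1\cdots c_r)$ is reachable from $\gamma_0$ and $z=z'g$, $w=w'h$, then there are words $l^1,\dots,l^r$ with
\[
l^1=z',\quad l^r=w',\quad s(l^t)=c_t\ (1\le t\le r),\quad l^t=l^{t+1}\text{ or } l^t\Rightarrow l^{t+1}\ (1\le t<r).
\]
For $\gamma_0$ take $l^1=\lambda$. A transition of type (1), (2), (3), (4) preserves the property, with the new sequence of words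
\begin{align*}
(1)\quad & l^1,\dots,l^i,\;l^ia,\dots,l^ja,\;l^j,\dots,l^r; &
(2)\quad & l^1a,\dots,l^ja,\;l^j,\dots,l^r;\\
(3)\quad & l^1,\dots,l^i,\;l^ia,\dots,l^ra; &
(4)\quad & l^1a,\dots,l^ra.
\end{align*}
Indeed, the states are correct because $s(l^ta)=\delta(c_t,a)$. The first word is $z'a$ if $a$ has been removed from the front of the first component, and $z'$ otherwise. The last word is $w'a$ if $a$ has been removed from the front of the second component, and $w'$ otherwise. Finally, $l^i\Rightarrow l^ia$ as $c_i\in I_a$, $l^ja\Rightarrow l^j$ as $c_j\in D_a$, and $l\Rightarrow l'$ implies $la\Rightarrow l'a$. For a final configuration $z'=z$ and $w'=w$, so $z\Rightarrow^*w$.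
\end{proof}

\subsection{Waiting as an order on streams}

For the converse we start from a derivation with a fixed number of time steps. Its streams agree with those produced by transitions only up to moments of waiting: compare $[a][c][c][a]$ with $[a][c][a]$ in the example. We therefore order streams as follows. Let $\sigma\preceq\tau$ if there is a \emph{weakly} increasing map $f$ from the positions of $\sigma$ to the positions of $\tau$ such that position $t$ of $\sigma$ and position $f(t)$ of $\tau$ always carry the same letter. So $\sigma$ may skip letters of $\tau$ and may repeat them. Let $(g,h,\sigma)\preceq(g',h',\tau)$ if $g=g'$, $h=h'$ and $\sigma\preceq\tau$. The relation $\preceq$ is reflexive and transitive.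

\begin{lemma}[Monotonicity]\label{lem:mono}
If $\gamma\preceq\gamma'$ and $\gamma\to\eta$, then $\gamma'\to\eta'$ for some $\eta'\succeq\eta$.
\end{lemma}

\begin{proof}
Let $f$ witness $\gamma\preceq\gamma'$, where $\gamma$ has the stream $c_1\cdots c_r$ and $\gamma'$ the stream $\tau_1\cdots\tau_{r'}$. Apply to $\gamma'$ the transition of the same type and letter, with $f(i),f(j)$ in place of $i,j$. This is legal, since $\tau_{f(i)}=c_i$ and $\tau_{f(j)}=c_j$, and $i\le j$ implies $f(i)\le f(j)$. For type (1) the new streams are
\[
c_1\cdots c_i\;\delta(c_i\cdots c_j,a)\;c_j\cdots c_r
\quad\text{and}\quad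
\tau_1\cdots\tau_{f(i)}\;\delta(\tau_{f(i)}\cdots\tau_{f(j)},a)\;\tau_{f(j)}\cdots\tau_{r'} .
\]
Applying $f$ in each of the three blocks, we map the first block to the first, the second to the second and the third to the third, preserving letters and weak order. For types (2) and (3) there are two blocks, and for type (4) one; again $f$ is applied in each block.
\end{proof}

\begin{proof}[Proof of ``only if'' in Proposition~\ref{prop:claim}]
Let $z=w_0\Rightarrow\dots\Rightarrow w_\ell=w$. Start with one column for each letter of $z$, in order. When a letter is inserted after a prefix $l$ of $w_t$, place a new column immediately after the column of the last letter of $l$, or first if $l=\lambda$. A deleted letter keeps its column. In the end we have columns $1,\dots,N$. Column $i$ has a letter $a_i$, which is alive exactly at the times $b_i,\dots,d_i-1$ for some $0\le b_i\le d_i-1\le\ell$. Here $b_i=0$ if and only if it is a letter of $z$, and $d_i=\ell+1$ if and only if it is a letter of $w$. At each time $t$ the letters alive at time $t$, read from left to right, form $w_t$.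

Let $\sigma_i(t)$ be the state of the word formed by the letters of columns $\le i$ alive at time $t$, and let $\sigma_i=\sigma_i(0)\cdots\sigma_i(\ell)$. Then
\begin{equation}\label{eq:rec}
\sigma_i(t)=\begin{cases}\delta(\sigma_{i-1}(t),a_i)&\text{if } b_i\le t\le d_i-1,\\ \sigma_{i-1}(t)&\text{otherwise.}\end{cases}
\end{equation}
Exactly one column changes in each step. If $b_i\ge1$, the step leading to time $b_i$ is the birth in column $i$, so the columns $<i$ do not change in it, and the letter $a_i$ is inserted after the word formed by the letters alive in them. By (P2),
\begin{equation}\label{eq:birth}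
\sigma_{i-1}(b_i-1)=\sigma_{i-1}(b_i)\in I_{a_i}\qquad\text{if } b_i\ge1 .
\end{equation}
For the same reason, since deletions remove one letter,
\begin{equation}\label{eq:death}
\sigma_{i-1}(d_i-1)=\sigma_{i-1}(d_i)\in D_{a_i}\qquad\text{if } d_i\le\ell .
\end{equation}

Let $g_i$ and $h_i$ be the words formed by the letters of $z$ and of $w$, respectively, in columns $>i$. We claim that $(g_{i-1},h_{i-1},\sigma_{i-1})\to(g_i,h_i,\sigma')$ for some $\sigma'\succeq\sigma_i$. Suppose first that $b_i\ge1$ and $d_i\le\ell$. Apply type (1) for the letter $a_i$, with birth at the position of time $b_i$ and death at the position of time $d_i-1$; this is legal by \eqref{eq:birth}, \eqref{eq:death} and $b_i\le d_i-1$. We get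
\[
\sigma'=\sigma_{i-1}(0)\cdots\sigma_{i-1}(b_i)\;\;\delta\bigl(\sigma_{i-1}(b_i)\cdots\sigma_{i-1}(d_i-1),a_i\bigr)\;\;\sigma_{i-1}(d_i-1)\cdots\sigma_{i-1}(\ell).
\]
By \eqref{eq:rec}, the stream $\sigma_i$ arises from $\sigma'$ by omitting the last letter of the first block and the first letter of the third. (By \eqref{eq:birth} and \eqref{eq:death} these only repeat the letters $\sigma_i(b_i-1)$ and $\sigma_i(d_i)$ next to them.) So $\sigma_i\preceq\sigma'$. The other cases are similar. If $b_i=0$ and $d_i\le\ell$, then $a_i$ is the first letter of $g_{i-1}$; we apply type (2) with death at the position of time $d_i-1$, and only the extra letter after the death appears in $\sigma'$. If $b_i\ge1$ and $d_i=\ell+1$, then $a_i$ is the first letter of $h_{i-1}$; we apply type (3) with birth at the position of time $b_i$, and only the extra letter before the birth appears. If $b_i=0$ and $d_i=\ell+1$, then $a_i$ is the first letter of both $g_{i-1}$ and $h_{i-1}$, and type (4) gives $\sigma'=\sigma_i$. This proves the claim.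

By induction on $i$, a configuration $\succeq(g_i,h_i,\sigma_i)$ is reachable from $\gamma_0$. For $i=0$ it is $\gamma_0$ itself: $g_0=z$, $h_0=w$, and $\sigma_0=[\lambda]^{\ell+1}\preceq[\lambda]$ by the constant map. The induction step is the claim together with Lemma~\ref{lem:mono} and transitivity. For $i=N$ we have $g_N=h_N=\lambda$, so the configuration reached is final.
\end{proof}

\subsection{The algorithm}

It remains to decide whether a final configuration is reachable from $\gamma_0$. We compute, backwards, the set of all configurations from which a final one is reachable. This set is infinite, but it is described by finitely many of its elements, because by Higman's lemma $\preceq$ has the following property.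
\begin{itemize}
\item[(W)] \emph{Every infinite sequence $\gamma_1,\gamma_2,\dots$ of configurations has $i<j$ with $\gamma_i\preceq\gamma_j$.} Indeed, there are finitely many pairs $(g,h)$, so some pair occurs infinitely often; and a subsequence of a stream is $\preceq$ that stream.
\end{itemize}
For a set $B$ of configurations let $\uparrow\!B$ be the set of all $\gamma$ with $\beta\preceq\gamma$ for some $\beta\in B$, and let $\mathrm{Pre}(\uparrow\!B)$ be the set of configurations having a transition into $\uparrow\!B$. By Lemma~\ref{lem:mono}, $\gamma\in\mathrm{Pre}(\uparrow\!B)$ and $\gamma\preceq\gamma'$ imply $\gamma'\in\mathrm{Pre}(\uparrow\!B)$.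

\begin{lemma}[Short predecessors]\label{lem:short}
If $(g,h,\sigma)$ has a transition to a configuration $\succeq(g',h',\tau)$, then $\sigma$ has a subsequence $\sigma_*$ with $1\le|\sigma_*|\le|\tau|+2$ such that $(g,h,\sigma_*)$ also has a transition to a configuration $\succeq(g',h',\tau)$.
\end{lemma}

\begin{proof}
Let $(g',h',\sigma')$ be the configuration reached. Every position of $\sigma'$ originates from a position $t$ of $\sigma=c_1\cdots c_r$: it carries a copy of $c_t$, or $\delta(c_t,a)$. The map witnessing $\tau\preceq\sigma'$ uses at least one and at most $|\tau|$ positions of $\sigma'$. Keep in $\sigma$ only the origins of these positions and the at most two positions at which a birth or a death takes place; call the result $\sigma_*$. The same transition, applied to $(g,h,\sigma_*)$ at the kept positions, leads to $(g',h',\sigma'_*)$, where $\sigma'_*$ consists of those positions of $\sigma'$ whose origins have been kept. These include all positions used by $\tau$, so $\tau\preceq\sigma'_*$.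
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $B_0=\{(\lambda,\lambda,[c])\mid c\in Q\}$. Given the finite set $B_n$, let $M_n$ be the maximal length of a stream in it, and let $B_{n+1}$ consist of $B_n$ and of all configurations in $\mathrm{Pre}(\uparrow\!B_n)$ whose stream has length at most $M_n+2$. The set $B_{n+1}$ is finite and can be computed: there are finitely many candidates, each has finitely many transitions, and $\preceq$ is decidable. Stop at the first $n$ with $B_{n+1}\subseteq\ \uparrow\!B_n$, and answer that $z\Rightarrow^*w$ if and only if $\gamma_0\in\ \uparrow\!B_n$.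

\emph{The sets.} We show by induction that $\uparrow\!B_n$ is the set of configurations from which a final one can be reached in at most $n$ transitions. For $n=0$: a configuration is $\succeq$ some $(\lambda,\lambda,[c])$ if and only if it is final, since streams are nonempty. For the induction step it suffices that
\[
\uparrow\!B_{n+1}=\ \uparrow\!B_n\cup\mathrm{Pre}(\uparrow\!B_n).
\]
The inclusion ``$\subseteq$'' holds because the right-hand side contains $B_{n+1}$ and, as noted above, is closed under passing to larger configurations. For ``$\supseteq$'', note first that $B_n\subseteq B_{n+1}$. Now let $(g,h,\sigma)\in\mathrm{Pre}(\uparrow\!B_n)$. By Lemma~\ref{lem:short}, applied to an element $(g',h',\tau)$ of $B_n$, there is $\sigma_*\preceq\sigma$ with $|\sigma_*|\le M_n+2$ and $(g,h,\sigma_*)\in\mathrm{Pre}(\uparrow\!B_n)$. So $(g,h,\sigma_*)\in B_{n+1}$ and $(g,h,\sigma)\in\ \uparrow\!B_{n+1}$.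

\emph{Termination.} If the procedure did not stop, we could choose $\gamma_{n+1}\in B_{n+1}\setminus\uparrow\!B_n$ for every $n\ge0$. By (W) there are $1\le i<j$ with $\gamma_i\preceq\gamma_j$. But $\gamma_i\in B_i\subseteq B_{j-1}$, so $\gamma_j\in\ \uparrow\!B_{j-1}$, a contradiction.

\emph{Correctness.} When the procedure stops, $\uparrow\!B_{n+1}=\ \uparrow\!B_n$, so $\mathrm{Pre}(\uparrow\!B_n)\subseteq\ \uparrow\!B_n$. Hence $\uparrow\!B_n$, which contains all final configurations, contains every configuration from which a final one can be reached, and it contains no others. By Proposition~\ref{prop:claim}, $\gamma_0\in\ \uparrow\!B_n$ if and only if $z\Rightarrow^*w$.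

Running the procedure for every axiom $z\in A$ decides whether $w\in L(\Gamma)$. In particular all languages in $\bigcup_{m,q}INS_1^{m,0}DEL_1^{q,0}$ are recursive. The recursive language $\{a^nb^n\mid n\ge1\}$ is not among them by Corollary~\ref{cor:conj}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{higman} G. Higman, \emph{Ordering by divisibility in abstract algebras}, Proc. LMS, 1952.
\bibitem{thesis} \emph{On the Power and Universality of Biologically-inspired Models of Computation}, \url{http://www.theses.fr/2015PESC1012/abes}.
\end{thebibliography}

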